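\title{Turing independence and Lebesgue measure}

\begin{abstract}
A set $X$ of reals is Turing independent if no finite $F\subseteq X$ computes an element of $X\setminus F$. We show that ZFC, if consistent, does not prove the existence of a Turing independent set of positive outer measure. In the model we construct, for any two non-null sets $X,Y$ and any real $z$ there are $x\in X$ and $y\in Y$ whose join computes $z$; the model is obtained by a countable support iteration of a proper forcing that makes the ground-model reals null. In the other direction, ZFC proves that there is a set of full outer measure of noncomputable, pairwise Turing incomparable reals, and $\operatorname{cov}(\mathcal N)=\mathfrak c$ implies that there is a Turing independent set of full outer measure.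
\end{abstract}

\section{The question and the results}\label{sec:intro}

We work in Cantor space $2^\omega$, whose points we call reals, with the fair-coin product measure $\mu$. A set of reals, measurable or not, is \emph{null} if its outer measure is $0$ and \emph{non-null} otherwise. The join of two reals is given by $(x\oplus y)(2n)=x(n)$ and $(x\oplus y)(2n+1)=y(n)$. The join of a finite set $F$ of reals is obtained by joining its members one after another; its Turing degree does not depend on the order, and the join of $\emptyset$ is the zero sequence. We identify $F$ with its join in expressions such as $z\le_T F$ and $x\oplus F$.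

\begin{definition}
A set $X\subseteq 2^\omega$ is \emph{$n$-Turing independent} if for every $F\subseteq X$ with $|F|\le n$, the join of $F$ computes no element of $X\setminus F$. It is \emph{Turing independent} if it is $n$-Turing independent for every $n\ge1$.
\end{definition}

So a $1$-Turing independent set consists of noncomputable, pairwise Turing incomparable reals, and $n$-Turing independence says that no member of $X$ can be recovered from $n$ others. How large can such a set be? For Baire category the answer is a theorem of ZFC: there is a non-meager Turing independent set. The corresponding question for measure is posed in \cite{tibc}: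
\begin{quote}
\emph{Does ZFC prove that there is a non-null Turing independent set of reals?}
\end{quote}
The answer is no, and the obstruction appears already for $n=2$.

\begin{theorem}\label{thm:A}
If ZFC is consistent, then so is ZFC together with the following statement: for all non-null $X,Y\subseteq2^\omega$ and every $z\in2^\omega$ there are $x\in X$ and $y\in Y$ with $x\ne y$, $x\ne z$, $y\ne z$ and $z\le_T x\oplus y$.
\end{theorem}

Let $\mathfrak c=2^{\aleph_0}$, and let $\operatorname{cov}(\mathcal N)$ be the least number of null sets needed to cover $2^\omega$. Since countably many null sets do not cover $2^\omega$, CH implies $\operatorname{cov}(\mathcal N)=\mathfrak c$.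

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(1)] (ZFC) There is a $1$-Turing independent set of full outer measure.
\item[(2)] If $\operatorname{cov}(\mathcal N)=\mathfrak c$, there is a Turing independent set of full outer measure.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:indep}
ZFC proves that there is a non-null $1$-Turing independent set. If ZFC is consistent, then for each $n\ge2$ the existence of a non-null $n$-Turing independent set is independent of ZFC, and so is the existence of a non-null Turing independent set.
\end{corollary}

\begin{proof}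
In the model of Theorem~\ref{thm:A}, let $X$ be non-null, put $Y=X$ and take $z\in X$. Then $F=\{x,y\}\subseteq X$ computes $z\in X\setminus F$, so $X$ is not $2$-Turing independent, and hence not $n$-Turing independent for any $n\geq 2$. On the other hand ZFC+CH is consistent if ZFC is, and under CH Theorem~\ref{thm:B}(2) applies.
\end{proof}

\subsection*{What one would expect}
If $F$ is finite and $z\not\le_T F$, then $z\le_T x\oplus F$ holds only for a null set of $x$ (Lemma~\ref{lem:sacks}). Hence almost every real can be added to a countable Turing independent set. To reach full outer measure one wants to continue for $\mathfrak c$ steps and meet every closed set of positive measure; at step $\alpha$ there are up to $|\alpha|+\aleph_0$ null sets to avoid. This is possible when $\operatorname{cov}(\mathcal N)=\mathfrak c$, and for $n=1$ a perfect set argument removes the hypothesis. Together with the theorem for category, this suggests a positive answer.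

Measurable sets point the other way. We write $[\sigma]$ for the set of reals extending the finite string $\sigma$, and $x+y$ for the bitwise sum modulo $2$; translations $x\mapsto x+t$ preserve $\mu$. We use the Lebesgue density theorem in the following form: if $Y$ is measurable, $\mu(Y)>0$ and $\varepsilon>0$, then $\mu(Y\cap[\sigma])>(1-\varepsilon)\mu([\sigma])$ for some $\sigma$. It follows that
\begin{equation}\label{eq:tail}
Y^*=\bigcup\{Y+t: t\in 2^\omega \text{ is eventually zero}\}\ \text{ has measure one,}
\end{equation}
because translations by reals vanishing from $|\sigma|$ on carry $[\sigma]$ to every $[\sigma']$ with $|\sigma'|=|\sigma|$, so that $\mu(Y^*)>1-\varepsilon$.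

\begin{example}\label{ex:measurable}
In ZFC, the conclusion of Theorem~\ref{thm:A} holds whenever $X$ is non-null and $Y$ is measurable of positive measure. If $z$ is computable, any distinct $x\in X\setminus\{z\}$ and $y\in Y\setminus\{z\}$ will do. Otherwise, the non-null set $(X\setminus\{z\})+z$ meets the measure one set $(Y\setminus\{z\})^*$, so $x+z=y+t$ for some $x\in X\setminus\{z\}$, $y\in Y\setminus\{z\}$ and eventually zero $t$. Then $z=x+y+t\le_Tx\oplus y$, and $x\neq y$ since $z\ne t$.
\end{example}

Theorem~\ref{thm:A} says that, consistently, every non-null $Y$ behaves in this respect like a measurable set of positive measure.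

\subsection*{The method}
We define a proper forcing $Q$ whose generic real $c$ codes a null set $N_c$ containing all ground-model reals, and iterate it $\omega_2$ times with countable support over a model of CH. Let $X,Y$ be non-null in the final model $V[G]$ and let $z$ be a real. A reflection argument gives a stage $\alpha<\omega_2$ such that $z\in V[G_\alpha]$ and $Y_0=Y\cap V[G_\alpha]$ is a non-null set in $V[G_\alpha]$. As $N_{c_\alpha}$ is null, some $x\in X$ lies outside it. Regard $V[G_\alpha]$ as the ground model. The heart of the paper is Proposition~\ref{prop:key}: if $p$ forces that $\dot x$ lies outside the null set added by the first step of the iteration, then for \emph{almost every} ground-model real $f$ some $q\le p$ forces $z\le_T\dot x\oplus f$. Such an $f$ can be found in $Y_0$, and genericity finishes the proof.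

The computation of $z$ from $x\oplus f$ is a table lookup. Partition $\omega$ into finite intervals $I_j$ and read $f$ as a sequence of functions $f_j$ on $2^{I_j}$; a value $f_j(y)$ is usually the symbol ``$?$'' and occasionally a binary string of length $j$. We arrange that $f_j(x{\upharpoonright}I_j)$ is $?$ or $z{\upharpoonright}j$ for all large $j$, and is $z{\upharpoonright}j$ for infinitely many $j$. The symbol $?$ is needed because the decoder knows neither the condition $q$ nor the generic reals, so it has to learn from $x\oplus f$ alone which levels carry information. The real $f$ is random and is given to us; it is the condition that adapts. We shrink it until the values still possible for $\dot x{\upharpoonright}I_j$ are all points at which $f_j$ takes the desired value, and we must check that with high probability what remains of the condition is still large.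

Section~\ref{sec:positive} proves Theorem~\ref{thm:B}. Section~\ref{sec:finite} isolates the finite probabilistic content of Proposition~\ref{prop:key}. Sections~\ref{sec:Q} and~\ref{sec:frames} define $Q$ and develop a fusion calculus for its iterations, Section~\ref{sec:key} proves Proposition~\ref{prop:key}, and Section~\ref{sec:model} deduces Theorem~\ref{thm:A}.

\section{Independent sets of full outer measure}\label{sec:positive}

Let $\langle\Phi_e:e<\omega\rangle$ list the Turing functionals, so that $z\le_Tx$ if and only if $z=\Phi_e^x$ for some $e$.

\begin{lemma}[Sacks; de Leeuw--Moore--Shannon--Shapiro]\label{lem:sacks}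
If $F$ is a finite set of reals and $z\not\le_TF$, then $\{x:z\le_Tx\oplus F\}$ is null.
\end{lemma}

\begin{proof}
Otherwise, for some $e$ the Borel set $B=\{x:\Phi_e^{x\oplus F}=z\}$ has positive measure, and by Lebesgue density it has relative measure greater than $1/2$ in some $[\sigma]$. Then $F$ computes $z$ as follows. Given $n$, enumerate the halting computations $\Phi_e^{\tau\oplus F}(n)$ for finite strings $\tau\supseteq\sigma$ until, for some $v$, the cylinders $[\tau]$ found to give output $v$ have relative measure greater than $1/2$ in $[\sigma]$; output $v$. The search ends, because the cylinders giving output $z(n)$ cover $B\cap[\sigma]$. The output is correct, because a subset of $[\sigma]$ of relative measure greater than $1/2$ meets $B$.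
\end{proof}

\begin{lemma}[Mycielski]\label{lem:mycielski}
Let $R\subseteq2^\omega\times2^\omega$ be null and let $K\subseteq2^\omega$ be closed with $\mu(K)>0$. Then there is a perfect set $S\subseteq K$ with $(x,y)\notin R$ for all distinct $x,y\in S$.
\end{lemma}

\begin{proof}
We may assume that $R$ contains the diagonal. Covering $R$, for each $m$, by clopen boxes of total measure at most $2^{-m}$ and listing all these boxes, we get clopen sets $B_i$ with $\sum_i(\mu\times\mu)(B_i)<\infty$ such that every element of $R$ lies in infinitely many $B_i$. Choose $i_0<i_1<\cdots$ with $\sum_{i\ge i_n}(\mu\times\mu)(B_i)\le8^{-n}$ and let $W_n=\bigcup_{i_n\le i<i_{n+1}}B_i$. Then $W_n$ is clopen, $(\mu\times\mu)(W_n)\le8^{-n}$, and every element of $R$ lies in infinitely many $W_n$. Let $0=h_{-1}<h_0<h_1<\cdots$ be such that membership of $(x,y)$ in $W_n$ depends only on $(x{\upharpoonright}h_n,y{\upharpoonright}h_n)$.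

We build a random copy of $2^\omega$. For $n<\omega$ and $\sigma\in2^n$ choose independent, uniformly distributed strings $\rho(\sigma)\in2^{[h_{n-1},h_n)}$, and put $\Psi(\eta)=\bigcup_n\rho(\eta{\upharpoonright}n)$ for $\eta\in2^\omega$. The string $\Psi(\eta){\upharpoonright}h_n$ depends only on $\eta{\upharpoonright}n$, so $\Psi$ is continuous. If $\sigma,\tau\in2^n$ first differ at $k<n$, then the two strings of length $h_n$ that they determine share the blocks $0,\dots,k$ and have independent blocks $k+1,\dots,n$. The pair is therefore uniformly distributed on the pairs that agree on the first $h_k$ bits. These pairs form a fraction $2^{-h_k}$ of all pairs, so our pair falls into $W_n$ with probability at most $2^{h_k}8^{-n}$. There are at most $4^n$ pairs $(\sigma,\tau)$, and $\sum_n4^n2^{h_k}8^{-n}<\infty$ for each fixed $k$. By the Borel--Cantelli lemma, almost surely for every $k$ there are only finitely many $n>k$ for which a pair first differing at $k$ falls into $W_n$. Hence almost surely $(\Psi(\eta),\Psi(\eta'))\notin R$ for all $\eta\neq\eta'$; in particular $\Psi$ is injective.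

For fixed $\eta$ the point $\Psi(\eta)$ is uniformly distributed, so by Fubini's theorem the closed set $\Psi^{-1}[K]$ has expected measure $\mu(K)>0$, and with positive probability it has positive measure. Fix an outcome with both properties and a perfect set $S_0\subseteq\Psi^{-1}[K]$. Then $S=\Psi[S_0]$ is perfect, as the image of a compact perfect set under a continuous injection.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\langle K_\alpha:\alpha<\mathfrak c\rangle$ list the closed sets of positive measure. A set that meets every $K_\alpha$ has full outer measure, since the complement of a measurable set of measure less than one contains some $K_\alpha$.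

(1) At stage $\alpha$ we must avoid, for each earlier $x_\beta$, the null set of reals computing $x_\beta$. We do so inside a perfect set that meets each such null set in at most one point. Let $R$ be the set of pairs $(x,y)$ such that some noncomputable $w$ satisfies $w\le_Tx$ and $w\le_Ty$. Then
\[
R=\bigcup_{e,e'}\{(x,y):\Phi_e^x=\Phi_{e'}^y\text{ is total and noncomputable}\}
\]
is Borel. For each $x$, the section $R_x$ is the union of the countably many sets $\{y:w\le_Ty\}$ with $w\le_Tx$ noncomputable, and these are null by Lemma~\ref{lem:sacks} with $F=\emptyset$. By Fubini's theorem $R$ is null. By Lemma~\ref{lem:mycielski} choose perfect sets $S_\alpha\subseteq K_\alpha$ with $(x,y)\notin R$ for distinct $x,y\in S_\alpha$. Recursively pick a noncomputable $x_\alpha\in S_\alpha$ that is computed by no $x_\beta$ and computes no $x_\beta$, $\beta<\alpha$. This excludes fewer than $\mathfrak c$ of the $\mathfrak c$ points of $S_\alpha$: countably many reals are computable, each $x_\beta$ computes countably many reals, and each $x_\beta$, being noncomputable, is computed by at most one point of $S_\alpha$. The set $\{x_\alpha:\alpha<\mathfrak c\}$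 is $1$-Turing independent and meets every $K_\alpha$.

(2) Assume $\operatorname{cov}(\mathcal N)=\mathfrak c$. No $K_\alpha$ is covered by fewer than $\mathfrak c$ null sets: translating such a cover by the countably many eventually zero reals would cover $K_\alpha^*$, which has measure one by \eqref{eq:tail}, and adding the complement of $K_\alpha^*$ would cover $2^\omega$ by fewer than $\mathfrak c$ null sets. Recursively pick $x_\alpha\in K_\alpha$ such that for every finite $F\subseteq\{x_\beta:\beta<\alpha\}$,
\[
x_\alpha\not\le_TF,\qquad\text{and}\qquad x_\beta\not\le_Tx_\alpha\oplus F\ \text{ whenever }\beta<\alpha\text{ and }x_\beta\not\le_TF .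
\]
The first requirement excludes a countable set for each $F$ and the second a null set for each pair $(F,\beta)$, by Lemma~\ref{lem:sacks}; these are at most $|\alpha|+\aleph_0<\mathfrak c$ null sets. We show by induction on $\alpha$ that $\{x_\beta:\beta\le\alpha\}$ is Turing independent. A failure involves finitely many elements, so by the induction hypothesis it involves $x_\alpha$. Either a finite set $F$ of earlier elements computes $x_\alpha$, which the first requirement excludes, or $F\cup\{x_\alpha\}$ computes some $x_\beta\notin F$ with $\beta<\alpha$. In the latter case $x_\beta\not\le_TF$ by the induction hypothesis, so the second requirement excludes it. Thus $\{x_\alpha:\alpha<\mathfrak c\}$ is Turing independent and meets every $K_\alpha$.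
\end{proof}

\begin{remark}
The argument for (1) does not extend to $n=2$. The analogue of $R$ is the set of pairs $(x,x')$ for which there are $y,z$ with $z\not\le_Ty$, $z\le_Tx\oplus y$ and $z\le_Tx'\oplus y$, and this set has full measure. Indeed, take $y=x+x'$ and $z=x$. Both joins compute $z$, and for noncomputable $x$ the set $\{x':x\le_Tx+x'\}$ is a translate of the null set $\{y:x\le_Ty\}$.
\end{remark}

\section{Large families and random functions}\label{sec:finite}

This section concerns a single level of the construction. Think of the finite set $\Omega$ below as the set $2^{I_j}$ of possible values of $\dot x{\upharpoonright}I_j$, of the family $a$ as the set of values that a condition still allows for a generic real at level $j$, and of $\Gamma(J)$ as the set of values that $\dot x{\upharpoonright}I_j$ can take when the generic value is $J$.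

\begin{definition}
Let $\Omega$ be a finite set and $K<\omega$. A family $a$ of subsets of $\Omega$ is \emph{$K$-large} if every $Y\subseteq\Omega$ with $|Y|\le K$ is contained in some $J\in a$.
\end{definition}

A family is $0$-large exactly when it is nonempty, and $1$-large exactly when it covers a nonempty $\Omega$; a $K$-large family is $K'$-large for $K'\le K$. Largeness has a pigeonhole property.

\begin{lemma}\label{lem:big}
If $a=\bigcup_{i<r}a_i$ is $rK$-large, then some $a_i$ is $K$-large.
\end{lemma}

\begin{proof}
Otherwise choose $Y_i$ with $|Y_i|\le K$ contained in no member of $a_i$. Then $\bigcup_{i<r}Y_i$ has at most $rK$ elements and is contained in no member of $a$.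
\end{proof}

\begin{example}\label{ex:eight}
Let $\Omega=\{1,\dots,8\}$ and let $a$ be the $4$-large family of all $4$-element subsets. Suppose each $J\in a$ determines one point $g(J)\in\Omega$. Mark each point of $\Omega$ independently with probability $\theta$ (marked means ``$f_j$ takes the value $z{\upharpoonright}j$ here''), and keep the subfamily $a''=\{J\in a:g(J)\text{ is marked}\}$. When is $a''$ still $1$-large?

Take first $g(J)=\min(\Omega\setminus J)\in\{1,\dots,5\}$. For $i\le4$, the sets $J$ with $g(J)=i$ contain $1,\dots,i-1$, omit $i$, and have $5-i\ge1$ further elements chosen freely from $\{i+1,\dots,8\}$; their union is $\Omega\setminus\{i\}$. The only $J$ with $g(J)=5$ is $\{1,2,3,4\}$. So $a''$ covers $\Omega$ if and only if at least two of the points $1,\dots,5$ are marked.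

That there are several independent chances is not special to this $g$; it follows from $g(J)\notin J$. Given $y\in\Omega$, choose $J_1\ni y$, then $J_2\supseteq\{y,g(J_1)\}$, then $J_3\supseteq\{y,g(J_1),g(J_2)\}$, then $J_4\supseteq\{y,g(J_1),g(J_2),g(J_3)\}$. Each $g(J_i)$ lies outside $J_i$, hence differs from the earlier ones. So $y$ is left uncovered by $a''$ with probability at most $(1-\theta)^4$. For the half-size subsets of a set with $2^l$ points, the same argument shows that $a''$ fails to be $1$-large with probability at most $2^l(1-\theta)^{2^{l-1}}$, which tends to $0$ for fixed $\theta>0$.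

Without $g(J)\notin J$ this fails: if $g$ is constant, then $a''$ is $a$ or $\emptyset$, and it is $a$ only with probability $\theta$. For an arbitrary $g$ we ask instead for silence. Color the points independently and uniformly with $L$ colors, and let $A_v$ be the set of $J\in a$ such that $g(J)$ does not have color $v$. For $v\neq w$ we have $A_v\cup A_w=a$, so by Lemma~\ref{lem:big} one of the two is $2$-large. Thus at most one color $v$ is bad in the sense that $A_v$ is not $2$-large, and by symmetry a color fixed in advance is bad with probability at most $1/L$.
\end{example}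

In the construction a value $J$ determines not one point but up to $m$ points, one for each way of making the earlier choices. The two halves of the example then take the following form.

\begin{lemma}[coding]\label{lem:coding}
Let $K,r\ge1$ and $m\geq 0$, let $a$ be a $(K+(r-1)m)$-large family of subsets of a nonempty finite set $\Omega$, and for $J\in a$ let $\Gamma(J)\subseteq\Omega\setminus J$ have at most $m$ elements. Mark each point of $\Omega$ independently with probability $\theta$. Then $a''=\{J\in a:\text{all points of }\Gamma(J)\text{ are marked}\}$ fails to be $K$-large with probability at most $|\Omega|^K\exp(-\theta^mr)$.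
\end{lemma}

\begin{proof}
Fix a nonempty $Y\subseteq\Omega$ with $|Y|\le K$. Choose successively $J_1,\dots,J_r\in a$ with $J_{i+1}\supseteq Y\cup\Gamma(J_1)\cup\dots\cup\Gamma(J_i)$ for $0\le i<r$; the set on the right has at most $K+(r-1)m$ elements. Since $\Gamma(J_{i+1})$ is disjoint from $J_{i+1}$, the sets $\Gamma(J_1),\dots,\Gamma(J_r)$ are pairwise disjoint. So the events ``all points of $\Gamma(J_i)$ are marked'' are independent, each of probability at least $\theta^m$, and if one of them occurs then $Y\subseteq J_i\in a''$. Hence $Y$ is contained in no member of $a''$ with probability at most $(1-\theta^m)^r\le\exp(-\theta^mr)$. Each such $Y$ is the range of a $K$-tuple from $\Omega$, so there are at most $|\Omega|^K$ of them, and if all of them are contained in members of $a''$, then so is $\emptyset$.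
\end{proof}

\begin{lemma}[silence]\label{lem:silence}
Let $a$ be an $(m+1)K$-large family of subsets of a finite set $\Omega$, and for $J\in a$ let $\Gamma(J)\subseteq\Omega$ have at most $m$ elements. Give the points of $\Omega$ independent, uniformly distributed colors in $2^b$. Then $a''=\{J\in a:\text{no point of }\Gamma(J)\text{ has color }0^b\}$ fails to be $K$-large with probability at most $m/2^b$.
\end{lemma}

\begin{proof}
For $v\in2^b$ let $A_v$ be the set of $J\in a$ such that no point of $\Gamma(J)$ has color $v$, so $a''=A_{0^b}$, and let $B$ be the set of $v$ such that $A_v$ is not $K$-large. Given $m+1$ distinct colors, each $J\in a$ lies in $A_v$ for one of them, since $\Gamma(J)$ uses at most $m$ colors. By Lemma~\ref{lem:big} one of the $m+1$ colors is not in $B$. So $|B|\le m$ for every coloring. Adding a fixed $w\in2^b$ (modulo $2$) to all colors preserves the distribution of the coloring and turns $B$ into $B+w$. Hence all $v$ have the same probability of lying in $B$, and this probability is $\mathbb E|B|/2^b\le m/2^b$.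
\end{proof}

\section{The forcing $Q$}\label{sec:Q}

\subsection*{Parameters}
By recursion on $j$ we define consecutive intervals $I_j$ partitioning $\omega$, of lengths $l_j=|I_j|$, and the following objects.
\begin{itemize}
\item $\mathcal J_j=\{J\subseteq2^{I_j}:|J|=2^{l_j-j}\}$; a member of $\mathcal J_j$ is a set of relative measure $2^{-j}$.
\item $m_j=\prod_{i<j}|\mathcal J_i|$. This will bound the number of branches of the construction that must be handled simultaneously at level $j$.
\item $u_j=\prod_{i<j}2^{l_i}$, the number of possible values of $\langle x{\upharpoonright}I_i:i<j\rangle$.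
\item $L_j=2^{b_j}$, the least power of $2$ with $m_j/L_j\le2^{-j}$. This will be the number of colors at level $j$.
\item $D_j=u_j^{m_j}\,(m_j+1)\,(2^jL_j)^{m_j}\,(l_j+j+1)\ge2$. This is the factor by which largeness may drop when level $j$ is pruned.
\item $l_j\ge j$ is least such that $2^{l_j-j}\ge D_j^{\,j+1}$.
\end{itemize}
The numbers $m_j,u_j,L_j$ depend only on $l_0,\dots,l_{j-1}$, and $D_j^{\,j+1}$ is a polynomial in $l_j$, so $l_j$ exists; it is positive since $D_j\ge 2$. All these sequences are computable, and $m_j$ is nondecreasing in $j$.

Largeness of $a\subseteq\mathcal J_j$ refers to $\Omega=2^{I_j}$. For nonempty $a\subseteq\mathcal J_j$ let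
\[
\lambda_j(a)=\max\{K\le2^{l_j}:a\text{ is $K$-large}\},\qquad\operatorname{nor}_j(a)=\log_{D_j}\max(1,\lambda_j(a)).
\]
For fixed $j$ the norm $\operatorname{nor}_j$ is bounded. Since $\lambda_j(\mathcal J_j)\ge2^{l_j-j}$, we have $\operatorname{nor}_j(\mathcal J_j)\ge j+1$. Dividing largeness by $D_j$ costs one unit of norm: if $\operatorname{nor}_j(a)\ge k+1$, then $K=\lambda_j(a)\ge D_j^{k+1}$, so $\lfloor K/D_j\rfloor\ge D_j^k$, and every $\lfloor K/D_j\rfloor$-large family has norm at least $k$.

\begin{definition}
A condition in $Q$ is a sequence $p=\langle p(n):n<\omega\rangle$ with $\emptyset\ne p(n)\subseteq\mathcal J_n$ and $\limsup_n\operatorname{nor}_n(p(n))=\infty$. We put $q\le p$ if $q(n)\subseteq p(n)$ for all $n$. The largest condition is $\mathbf 1=\langle\mathcal J_n:n<\omega\rangle$.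
\end{definition}

Changing finitely many levels of a condition to other nonempty sets gives a condition. In particular, for each $n$ the conditions $q$ with $|q(n)|=1$ are dense, and two of them with different $n$-th levels are incompatible. So a generic filter $G$ determines $c\in\prod_n\mathcal J_n$ by: $c(n)=J$ if and only if $q(n)=\{J\}$ for some $q\in G$. Every $q$ forces $c(n)\in q(n)$ for all $n$. Put
\[
N_c=\{x\in2^\omega: x{\upharpoonright}I_n\in c(n)\text{ for infinitely many }n\}.
\]

\begin{lemma}\label{lem:Nc}
In $V[G]$, the set $N_c$ is null and contains $V\cap2^\omega$.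
\end{lemma}

\begin{proof}
The set $\{x:x{\upharpoonright}I_n\in c(n)\}$ has measure $2^{-n}$, so $N_c$ is null by the Borel--Cantelli lemma. Let $y\in V\cap 2^\omega$, $p\in Q$ and $n_0<\omega$. Pick $n\ge n_0$ with $\lambda_n(p(n))\ge1$ and $J\in p(n)$ with $y{\upharpoonright}I_n\in J$. Shrinking $p(n)$ to $\{J\}$ gives an extension of $p$ forcing $y{\upharpoonright}I_n\in c(n)$. By density, $y\in N_c$.
\end{proof}

A real $x\notin N_c$ satisfies $x{\upharpoonright}I_n\notin c(n)$ for all large $n$. This is the hypothesis $\Gamma(J)\cap J=\emptyset$ of Lemma~\ref{lem:coding}, and it is the reason for choosing this forcing and this norm.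

\section{Frames in countable support iterations of $Q$}\label{sec:frames}

\subsection*{Conventions}
Let $\langle P_\beta,\dot Q_\beta:\beta<\delta\rangle$ be the countable support iteration of length $\delta$ in which $\dot Q_\beta$ names $Q$ as computed in $V^{P_\beta}$, and let $P_\delta$ be its limit. Thus a condition in $P_\beta$ ($\beta\le\delta$) is a function $p$ on $\beta$ such that $p(\gamma)$ is a $P_\gamma$-name with $\Vdash_{P_\gamma}p(\gamma)\in\dot Q_\gamma$, and the support $\operatorname{supp}(p)$, the set of $\gamma$ with $\not\Vdash_{P_\gamma}p(\gamma)=\mathbf 1$, is countable. We put $q\le p$ if $q{\upharpoonright}\gamma\Vdash q(\gamma)\le p(\gamma)$ for all $\gamma<\beta$. For $\gamma\le\beta$ we identify $P_\gamma$ with the conditions in $P_\beta$ whose support is contained in $\gamma$. A generic $G_\beta\subseteq P_\beta$ yields generics $G_\gamma=G_\beta\cap P_\gamma$ and, for $\gamma<\beta$, a $Q$-generic real $c_\gamma$ over $V[G_\gamma]$. We use the following without further comment.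
\begin{itemize}
\item By the maximum principle, a coordinate $p(\beta)$ may be defined by describing an element of $Q$ in an arbitrary extension $V[G_\beta]$. (Names are taken from a fixed set containing an equivalent of every name for an element of $\dot Q_\beta$.) In $V[G_\beta]$ we write $p(\beta)$ for the value of the name.
\item If $p{\upharpoonright}\beta\in G_\beta$ and $\gamma<\beta$, then $c_\gamma(n)\in p(\gamma)(n)$ for all $n$.
\item If $p\in P_\delta$ and $r\le p{\upharpoonright}\beta$ in $P_\beta$, then $r\cup p{\upharpoonright}[\beta,\delta)$ is a condition below $p$.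
\item To prove $q\le p$ we show $q{\upharpoonright}\beta\le p{\upharpoonright}\beta$ by induction on $\beta$; only successor steps need an argument.
\end{itemize}

\subsection*{Why frames}
For $Q$ itself, a fusion argument chooses levels $\nu_0<\nu_1<\cdots$ at which the condition has larger and larger norm, freezes the condition at these levels, and does its work below each of the finitely many conditions obtained by fixing $c(\nu_0),\dots,c(\nu_{k-1})$. In an iteration the $i$-th frozen level belongs to a coordinate $\beta_i$, and every coordinate in the support must be visited infinitely often, so the sequence $\beta_0,\beta_1,\dots$ is not monotone. Moreover $p(\beta_i)$ is only a $P_{\beta_i}$-name. Which of its levels is large, and what it is, depends on the generic reals $c_\gamma$ with $\gamma<\beta_i$, hence on the choices made at frozen levels of smaller coordinates, and it cannot depend on anything else. A frame records this dependence.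

\begin{definition}\label{def:frame}
A \emph{frame of length $k$} for $p\in P_\delta$ consists of ordinals $\beta_i<\delta$ $(i<k)$, a finite tree $T=\bigcup_{i\le k}T_i$ of sequences, where $T_i$ is the set of nodes of length $i$ and $T_0=\{\emptyset\}$, and maps $\nu,a$ defined on $\bigcup_{i<k}T_i$, subject to (F1)--(F3) below. Two nodes $s,s'$ of the same length \emph{agree below $\beta$} if $s_j=s'_j$ for all $j<|s|$ with $\beta_j<\beta$. For $s\in T$ and $\beta\le\delta$, $E_\beta(s)$ is the statement about $G_\beta$
\[
c_{\beta_j}(\nu(s{\upharpoonright}j))=s_j\quad\text{for all }j<|s|\text{ with }\beta_j<\beta .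
\]
\begin{itemize}
\item[(F1)] For $s\in T_i$, $i<k$: $\nu(s)\in\omega$, $\emptyset\ne a(s)\subseteq\mathcal J_{\nu(s)}$, and the immediate successors of $s$ are the sequences $s^\frown J$ with $J\in a(s)$. If $s\subsetneq s'$ and $|s'|<k$, then $\nu(s)<\nu(s')$.
\item[(F2)] If $s,s'\in T_i$, $i<k$, agree below $\beta_i$, then $\nu(s)=\nu(s')$ and $a(s)=a(s')$.
\item[(F3)] For $s\in T_i$, $i<k$: $p{\upharpoonright}\beta_i$ forces that $E_{\beta_i}(s)$ implies $p(\beta_i)(\nu(s))=a(s)$.
\end{itemize}
For $s\in T_k$ define $p*s\in P_\delta$ as follows. In $V[G_\beta]$, if $s_j\in p(\beta)(\nu(s{\upharpoonright}j))$ for all $j<k$ with $\beta_j=\beta$, then $(p*s)(\beta)$ is obtained from $p(\beta)$ by replacing level $\nu(s{\upharpoonright}j)$ by $\{s_j\}$ for all these $j$; we then say that \emph{the replacement at $\beta$ is carried out}. Otherwise $(p*s)(\beta)=p(\beta)$.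
\end{definition}

The levels $\nu(s{\upharpoonright}j)$, $j<k$, are distinct by (F1), so $p*s$ is well defined, and $p*s\le p$. Every condition has the trivial frame of length $0$. Discarding the top levels of a frame for $p$ gives a shorter frame for $p$, of which the original is called an \emph{end-extension}. Note that $E_\beta(s)$ implies $E_\gamma(s{\upharpoonright}i)$ for $\gamma\le\beta$ and $i\le|s|$.

\begin{example}
Let $\delta=2$, $k=4$ and $(\beta_0,\beta_1,\beta_2,\beta_3)=(0,1,0,1)$. At the root we freeze a level of $p(0)$. On $T_1$ we freeze a level $\nu(\langle J_0\rangle)$ of $p(1)$, which may depend on the value $J_0$ of $c_0$ at the first frozen level. Any two nodes agree below $0$, so $\nu$ and $a$ are constant on $T_2$: the condition $p(0)$ lies in the ground model. On $T_3$ the level $\nu(\langle J_0,J_1,J_2\rangle)$ may depend on $J_0$ and $J_2$, which are values of $c_0$, but not on $J_1$, which is a value of $c_1$ and is invisible to the name $p(1)$.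
\end{example}

The first lemma says that the generic $G_\beta$ determines a branch through the frame up to agreement below $\beta$, and that $p*s$ is the condition ``$p$, and the branch is $s$''.

\begin{lemma}\label{lem:basic}
Let $p$ have a frame of length $k$ and let $\beta\le\delta$.
\begin{itemize}
\item[(a)] If $s,s'\in T_i$, $i\le k$, and $E_\beta(s)$, $E_\beta(s')$ both hold in $V[G_\beta]$, then $s,s'$ agree below $\beta$.
\item[(b)] If $p{\upharpoonright}\beta\in G_\beta$, then for each $i\le k$ there is $s\in T_i$ with $E_\beta(s)$.
\item[(c)] For $s\in T_k$, the condition $(p*s){\upharpoonright}\beta$ forces $E_\beta(s)$, and if $\beta<\delta$ it forces that the replacement at $\beta$ is carried out.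
\item[(d)] If $p{\upharpoonright}\beta\in G_\beta$, $s\in T_k$ and $E_\beta(s)$ holds, then $(p*s){\upharpoonright}\beta\in G_\beta$.
\item[(e)] If $\bar p\le p$ has a frame of length $k$ with the same ordinals $\beta_i$, a tree $\bar T\subseteq T$, and $\bar\nu$ the restriction of $\nu$, then $\bar p*s\le p*s$ for $s\in\bar T_k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Otherwise let $j$ be least with $\beta_j<\beta$ and $s_j\ne s'_j$. By minimality $s{\upharpoonright}j$ and $s'{\upharpoonright}j$ agree below $\beta$, hence below $\beta_j$, so $\nu(s{\upharpoonright}j)=\nu(s'{\upharpoonright}j)$ by (F2). Then $s_j=c_{\beta_j}(\nu(s{\upharpoonright}j))=s'_j$, a contradiction.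

(b) Define $s_j$ for $j<i$ recursively. If $\beta_j\ge\beta$, take any $s_j\in a(s{\upharpoonright}j)$. If $\beta_j<\beta$, let $s_j=c_{\beta_j}(\nu(s{\upharpoonright}j))$. By construction $E_{\beta_j}(s{\upharpoonright}j)$ holds, so (F3) gives $s_j\in p(\beta_j)(\nu(s{\upharpoonright}j))=a(s{\upharpoonright}j)$, and $s{\upharpoonright}(j+1)\in T$.

(c) Induction on $\beta$. The statement $E_0(s)$ is empty, and for limit $\beta$ the statement $E_\beta(s)$ coincides with $E_\gamma(s)$ for all large $\gamma<\beta$. Assume $\beta<\delta$ and $(p*s){\upharpoonright}\beta\Vdash E_\beta(s)$. For each $j$ with $\beta_j=\beta$, this condition forces $E_{\beta_j}(s{\upharpoonright}j)$, and so by (F3) it forces $p(\beta)(\nu(s{\upharpoonright}j))=a(s{\upharpoonright}j)\ni s_j$. Hence the replacement at $\beta$ is carried out, and $(p*s){\upharpoonright}(\beta+1)$ forces $c_\beta(\nu(s{\upharpoonright}j))=s_j$ for these $j$, which gives $E_{\beta+1}(s)$.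

(d) Take $r\in G_\beta$ with $r\le p{\upharpoonright}\beta$ and $r\Vdash E_\beta(s)$. We show $r{\upharpoonright}\gamma\le(p*s){\upharpoonright}\gamma$ by induction on $\gamma\le\beta$. Suppose this holds for some $\gamma<\beta$. By (c), $r{\upharpoonright}\gamma$ forces that $(p*s)(\gamma)$ is $p(\gamma)$ with $\{s_j\}$ at the levels $\nu(s{\upharpoonright}j)$, $\beta_j=\gamma$. It also forces $r(\gamma)\le p(\gamma)$. It remains to see that it forces $r(\gamma)(\nu(s{\upharpoonright}j))=\{s_j\}$ when $\beta_j=\gamma$. If not, some $r_1\le r{\upharpoonright}\gamma$ forces $J\in r(\gamma)(\nu(s{\upharpoonright}j))$ for a fixed $J\ne s_j$. Take $r_1\cup r{\upharpoonright}[\gamma,\beta)$ and shrink level $\nu(s{\upharpoonright}j)$ of coordinate $\gamma$ to $\{J\}$. The result extends $r$ and forces $c_\gamma(\nu(s{\upharpoonright}j))=J$, contradicting $r\Vdash E_\beta(s)$.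

(e) Suppose $(\bar p*s){\upharpoonright}\beta\le(p*s){\upharpoonright}\beta$ with $\beta<\delta$. By (c), applied to both frames, $(\bar p*s){\upharpoonright}\beta$ forces that both replacements at $\beta$ are carried out. They put the same singletons at the same levels, and at every other level $n$ it is forced that $\bar p(\beta)(n)\subseteq p(\beta)(n)$.
\end{proof}

Next we show that work done below one $p*s$ can be absorbed into $p$ without disturbing the frame.

\begin{lemma}[amalgamation]\label{lem:amalg}
If $p$ has the frame $\mathcal F$ of length $k$, $s\in T_k$ and $r\le p*s$, then there is $p'\le p$ with the same frame $\mathcal F$ and $p'*s\le r$. Moreover, in $V[G_\beta]$, each level $p'(\beta)(n)$ equals $p(\beta)(n)$ or $r(\beta)(n)$, and it equals $p(\beta)(n)$ if $n=\nu(s{\upharpoonright}j)$ for some $j$ with $\beta_j=\beta$.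
\end{lemma}

\begin{proof}
Let $\Lambda_\beta=\{\nu(s{\upharpoonright}j):j<k,\ \beta_j=\beta\}$. In $V[G_\beta]$, if $r{\upharpoonright}\beta\notin G_\beta$, let $p'(\beta)=p(\beta)$. If $r{\upharpoonright}\beta\in G_\beta$, let $p'(\beta)(n)=p(\beta)(n)$ for $n\in\Lambda_\beta$ and $p'(\beta)(n)=r(\beta)(n)$ for $n\notin\Lambda_\beta$. In the second case $p'(\beta)$ is a finite modification of $r(\beta)$, and $r(\beta)\le p(\beta)$ because $r\le p$. So in both cases $p'(\beta)\in Q$ and $p'(\beta)\le p(\beta)$. Since $\operatorname{supp}(p')\subseteq\operatorname{supp}(p)\cup\operatorname{supp}(r)$, we have $p'\in P_\delta$ and $p'\le p$.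

We check (F3) for $p'$. Let $s'\in T_i$, $i<k$, $\beta=\beta_i$, $p'{\upharpoonright}\beta\in G_\beta$, and assume $E_\beta(s')$. Then $p(\beta)(\nu(s'))=a(s')$. If $r{\upharpoonright}\beta\notin G_\beta$ we are done. Otherwise $(p*s){\upharpoonright}\beta\in G_\beta$, so $E_\beta(s)$ holds by Lemma~\ref{lem:basic}(c), and $s'$ and $s{\upharpoonright}i$ agree below $\beta$ by Lemma~\ref{lem:basic}(a). By (F2), $\nu(s')=\nu(s{\upharpoonright}i)\in\Lambda_\beta$, and at this level $p'(\beta)$ equals $p(\beta)$.

Finally, suppose $(p'*s){\upharpoonright}\beta\le r{\upharpoonright}\beta$ and $(p'*s){\upharpoonright}\beta\in G_\beta$. Then $r{\upharpoonright}\beta\in G_\beta$, so by Lemma~\ref{lem:basic}(c) for $p'$, the condition $(p'*s)(\beta)$ is $r(\beta)$ with level $\nu(s{\upharpoonright}j)$ set to $\{s_j\}$ whenever $\beta_j=\beta$. By Lemma~\ref{lem:basic}(c) for $p$, the condition $(p*s)(\beta)$ has these singletons at these levels, and $r(\beta)\le(p*s)(\beta)$, so $r(\beta)$ has them too. Thus $(p'*s)(\beta)=r(\beta)$, and the induction continues.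
\end{proof}

\begin{lemma}\label{lem:dense}
If $p$ has the frame $\mathcal F$ of length $k$ and $D\subseteq P_\delta$ is open dense, then there is $p'\le p$ with frame $\mathcal F$ and $p'*s\in D$ for all $s\in T_k$.
\end{lemma}

\begin{proof}
Treat the nodes $s\in T_k$ in turn, each time applying Lemma~\ref{lem:amalg} to the current condition $\tilde p$ and some $r\le\tilde p*s$ in $D$. Earlier successes persist by Lemma~\ref{lem:basic}(e) and the openness of $D$.
\end{proof}

To lengthen a frame we freeze one new level of a given coordinate $\beta$ for each class of nodes agreeing below $\beta$. Different classes receive different levels, so that later each level is pruned on behalf of at most one class.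

\begin{lemma}[extension]\label{lem:ext}
Let $p$ have the frame $\mathcal F$ of length $k$, let $\beta<\delta$ and $M<\omega$, and let $e$ exceed all values of $\nu$. Then there are $p'\le p$ and a frame of length $k+1$ for $p'$ end-extending $\mathcal F$, with $\beta_k=\beta$, such that for all $s,s'\in T_k$: $\nu(s)\ge e$, $\operatorname{nor}_{\nu(s)}(a(s))\ge M$, and $\nu(s)\ne\nu(s')$ unless $s,s'$ agree below $\beta$.
\end{lemma}

\begin{proof}
Let $C_1,\dots,C_h$ be the classes of $T_k$ under agreement below $\beta$, with representatives $\bar s_i\in C_i$. We build $p=p^0\ge p^1\ge\dots\ge p^h$, all with frame $\mathcal F$ and with $\Vdash p^i(\beta)=p(\beta)$, and numbers $e\le n_1<\dots<n_h$. Given $p^{i-1}$, recall that $p(\beta)$ is forced to have levels of norm at least $M$ arbitrarily far out. So there are $r'\le(p^{i-1}*\bar s_i){\upharpoonright}\beta$, a number $n_i\ge e$ larger than the earlier $n_{i'}$, and a set $a_i$ with $\operatorname{nor}_{n_i}(a_i)\ge M$ and $r'\Vdash p(\beta)(n_i)=a_i$. Let $r_i=r'\cup(p^{i-1}*\bar s_i){\upharpoonright}[\beta,\delta)$ and get $p^i\le p^{i-1}$ with $p^i*\bar s_i\le r_i$ from Lemma~\ref{lem:amalg}.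 Since $r_i(\beta)=(p^{i-1}*\bar s_i)(\beta)$ differs from $p^{i-1}(\beta)$ at most at the levels $\nu(\bar s_i{\upharpoonright}j)$ with $\beta_j=\beta$, the last clause of Lemma~\ref{lem:amalg} gives $\Vdash p^i(\beta)=p^{i-1}(\beta)$.

Let $p'=p^h$, put $\nu(s)=n_i$ and $a(s)=a_i$ for $s\in C_i$, and let $T_{k+1}$ be as (F1) prescribes. Then (F1) holds since $n_i\ge e$, (F2) holds by definition, and (F3) holds below level $k$ since $p'$ has the frame $\mathcal F$. For level $k$, let $s\in C_i$, $p'{\upharpoonright}\beta\in G_\beta$, and assume $E_\beta(s)$. If $\beta_j<\beta$, then $s_j=(\bar s_i)_j$, and $s{\upharpoonright}j$, $\bar s_i{\upharpoonright}j$ agree below $\beta_j$, so $\nu(s{\upharpoonright}j)=\nu(\bar s_i{\upharpoonright}j)$ by (F2). Hence $E_\beta(\bar s_i)$ holds. By Lemma~\ref{lem:basic}(d),(e) for $\mathcal F$, we have $(p'*\bar s_i){\upharpoonright}\beta\in G_\beta$ and $p'*\bar s_i\le p^i*\bar s_i\le r_i$. So $r_i{\upharpoonright}\beta\in G_\beta$ and $p'(\beta)(n_i)=p(\beta)(n_i)=a_i$.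
\end{proof}

\begin{lemma}[pruning]\label{lem:prune}
Let $p$ have a frame of length $k+1$, and for $s\in T_k$ let $\emptyset\ne a''(s)\subseteq a(s)$, with $a''(s)=a''(s')$ whenever $s,s'$ agree below $\beta_k$. Then some $p''\le p$ has the frame obtained by replacing $a(s)$ by $a''(s)$ for $s\in T_k$ and shrinking $T_{k+1}$ accordingly.
\end{lemma}

\begin{proof}
We change only coordinate $\beta=\beta_k$. In $V[G_\beta]$, if $p{\upharpoonright}\beta\notin G_\beta$, let $p''(\beta)=p(\beta)$. Otherwise take $s\in T_k$ with $E_\beta(s)$ by Lemma~\ref{lem:basic}(b); then $p(\beta)(\nu(s))=a(s)$ by (F3), and we replace this level by $a''(s)$. By Lemma~\ref{lem:basic}(a) and (F2), the result does not depend on $s$. So $p''\le p$, (F1) and (F2) hold for the new frame, and (F3) holds at level $k$. Let $i<k$. If $\beta_i\ne\beta$, then $p''(\beta_i)=p(\beta_i)$ and $p''{\upharpoonright}\beta_i\le p{\upharpoonright}\beta_i$, so (F3) persists. If $\beta_i=\beta$, let $t\in T_i$ satisfy $E_\beta(t)$ and let $s$ be as above. Then $t$ and $s{\upharpoonright}i$ agree below $\beta_i$, so $\nu(t)=\nu(s{\upharpoonright}i)<\nu(s)$, and level $\nu(t)$ has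 not been changed.
\end{proof}

\begin{lemma}[fusion]\label{lem:fusion}
Let $p_0\ge p_1\ge\cdots$ be conditions in $P_\delta$ and let $\mathcal F_k$ be a frame of length $k$ for $p_k$, such that $\mathcal F_{k+1}$ end-extends $\mathcal F_k$, $\operatorname{nor}_{\nu(s)}(a(s))\ge k$ for $s\in T_k$, and each $\beta\in\bigcup_k\operatorname{supp}(p_k)$ equals $\beta_k$ for infinitely many $k$. Then there is $q\in P_\delta$ such that $q\le p_k$ and $\mathcal F_k$ is a frame for $q$, for all $k$.
\end{lemma}

\begin{proof}
We define $q{\upharpoonright}\beta\in P_\beta$, below all $p_k{\upharpoonright}\beta$, by recursion on $\beta$. In $V[G_\beta]$, let $q(\beta)=\mathbf 1$ if $q{\upharpoonright}\beta\notin G_\beta$, and otherwise let $q(\beta)(n)=\bigcap_kp_k(\beta)(n)$. Suppose $q{\upharpoonright}\beta\in G_\beta$. The finite nonempty sets $p_k(\beta)(n)$ decrease with $k$, so the intersections are nonempty. If $\beta_i=\beta$ and $s\in T_i$ satisfies $E_\beta(s)$, then (F3) gives $p_k(\beta)(\nu(s))=a(s)$ for all $k>i$, so $q(\beta)(\nu(s))=a(s)$. This proves (F3) for $q$. As such an $s$ exists by Lemma~\ref{lem:basic}(b), $q(\beta)$ has a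 level of norm at least $i$. For $\beta\in\bigcup_k\operatorname{supp}(p_k)$ this happens for infinitely many $i$; since the norm is bounded on any finite set of levels, $\limsup_n\operatorname{nor}_n(q(\beta)(n))=\infty$ and $q(\beta)\in Q$. For all other $\beta$, $q(\beta)=\mathbf 1$. So the support of $q$ is countable.
\end{proof}

Recall that a condition $q$ in a forcing $P$ is \emph{$(N,P)$-generic}, for a countable $N\prec H(\chi)$ with $P\in N$ and $\chi$ large, if $q$ forces $G\cap D\cap N\ne\emptyset$ for every open dense $D\subseteq P$ in $N$; and $P$ is \emph{proper} if for all such $N$ every $p\in P\cap N$ has an $(N,P)$-generic extension. If $P$ is proper, every countable set of ordinals in the extension is covered by a countable set in the ground model, and in particular $\omega_1$ is preserved.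

\begin{lemma}\label{lem:proper}
$Q$ is proper.
\end{lemma}

\begin{proof}
Take $\delta=1$ and identify $P_1$ with $Q$. Let $p\in Q\cap N$ and let $\langle D_k:k<\omega\rangle$ list the open dense subsets of $Q$ in $N$. Starting from $p_0=p$, apply Lemma~\ref{lem:ext} (with $\beta=0$, $M=k$) and then Lemma~\ref{lem:dense} inside $N$ to obtain $p_{k+1}\in N$ with a frame $\mathcal F_{k+1}\in N$ such that $p_{k+1}*s\in D_k$ for all $s\in T_{k+1}$. Let $q$ be given by Lemma~\ref{lem:fusion}. If $q\in G$, then $p_{k+1}\in G$, and by Lemma~\ref{lem:basic}(b),(d) there is $s\in T_{k+1}$ with $p_{k+1}*s\in G$. This condition lies in $D_k\cap N$. So $q\le p$ is $(N,Q)$-generic.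
\end{proof}

\section{Computing a ground-model real from $\dot x$ and a random real}\label{sec:key}

We read $f\in2^\omega$ as a sequence of functions $f_j:2^{I_j}\to\{?\}\cup2^j$. List the pairs $(j,y)$ with $y\in2^{I_j}$ computably, in order of increasing $j$, and let each pair own the next $b_j+j$ bits of $f$. The first $b_j$ of these bits form the \emph{color} $\operatorname{col}_j(y)\in2^{b_j}$. If $\operatorname{col}_j(y)=0^{b_j}$, then $f_j(y)\in2^j$ is given by the other $j$ bits; otherwise $f_j(y)={?}$. The map $(f,j,y)\mapsto f_j(y)$ is computable. For random $f$, the blocks owned by different pairs are independent, and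
\[
\Pr(f_j(y)\ne{?})=\frac1{L_j},\qquad\Pr(f_j(y)=\tau)=\frac1{2^jL_j}\quad(\tau\in2^j).
\]
By \emph{level $j$ of $f$} we mean the bits owned by the pairs $(j,y)$, $y\in 2^{I_j}$.

\begin{proposition}\label{prop:key}
Let $\delta\ge1$, let $\dot x$ be a $P_\delta$-name for an element of $2^\omega$, let $p\Vdash\dot x\notin N_{c_0}$, and let $z\in2^\omega\cap V$. Then for almost every $f\in2^\omega$ (in $V$) there is $q\le p$ with $q\Vdash z\le_T\dot x\oplus f$.
\end{proposition}

The hypothesis $p\Vdash\dot x\notin N_{c_0}$ cannot be dropped: if $\dot x$ names a ground-model real $x$ with $z\not\le_Tx$, then by Lemma~\ref{lem:sacks} the conclusion fails for almost every $f$. In the proof the hypothesis is used once, in the case $\beta_k=0$ of Step~4.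

\begin{proof}
Extend $p$ to $p_0$ such that, for some $n_0\ge1$, $p_0$ forces $\dot x{\upharpoonright}I_n\notin c_0(n)$ for all $n\ge n_0$. For each $f$ we construct a fusion sequence $p_k$, $\mathcal F_k$ as in Lemma~\ref{lem:fusion} and numbers $n_0=e_0<e_1<\cdots$; stage $k$ produces $p_{k+1},\mathcal F_{k+1},e_{k+1}$ and takes care of the levels $j$ with $e_k\le j<e_{k+1}$. All choices are made by a fixed well-ordering, so that the construction is a function of $f$. We maintain:
\begin{itemize}
\item[(I1)] $\nu(s)<e_k$ for $s\in T_i$, $i<k$;
\item[(I2)] $|T_k|\le m_{e_k}$;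
\item[(I3)] the stages before $k$ depend only on the levels $i<e_k$ of $f$; that is, if $f'$ agrees with $f$ on these levels, the constructions for $f$ and $f'$ coincide before stage $k$, and in particular yield the same $p_i,\mathcal F_i,e_i$ for $i\le k$.
\end{itemize}
These hold for $k=0$ with the trivial frame. Property (I3) ensures that level $j$ of $f$ is still a fresh source of randomness when the construction first looks at it.

\emph{Bookkeeping.} Fix a map $k\mapsto(i(k),n(k))$ taking every value in $\omega\times\omega$ infinitely often, with $i(k)\le k$. Once $p_i$ is defined, let $\langle\gamma_{i,n}:n<\omega\rangle$ enumerate $\{0\}\cup\operatorname{supp}(p_i)$, possibly with repetitions, and put $\beta_k=\gamma_{i(k),n(k)}$. Then $0$ and every element of $\bigcup_i\operatorname{supp}(p_i)$ equal $\beta_k$ for infinitely many $k$, and $\beta_k$ depends only on $p_0,\dots,p_k$.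

\medskip\noindent\textbf{Stage $k$.}

\emph{Step 1 (extend).} Apply Lemma~\ref{lem:ext} to $p_k,\mathcal F_k$ with $\beta=\beta_k$, $e=e_k$, $M=k+1$. Call the new frame $\mathcal F^*$ and its top level $T^*_{k+1}$, and let $e_{k+1}=1+\max\{\nu(s):s\in T_k\}$. For a class $C\subseteq T_k$ under agreement below $\beta_k$, write $\nu(C),a(C)$ for the common values. Distinct classes have distinct levels $\nu(C)\in[e_k,e_{k+1})$. If $\beta_k=0$, the only class is $T_k$.

\emph{Step 2 (decide).} By Lemma~\ref{lem:dense} extend the condition, keeping $\mathcal F^*$, to $p_k^*$ such that for each $t\in T^*_{k+1}$ the condition $p^*_k*t$ decides $\dot x{\upharpoonright}I_j$ for all $j<e_{k+1}$. Call the value $x(t)(j)$.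

\emph{Step 3 (homogenize).} If $\nu(s)>i$, the family $a(s)$ may be far larger than $2^{I_i}$, and the values $x(s^\frown J)(i)$, $J\in a(s)$, may exhaust $2^{I_i}$; then $f_i$ could not be silent on all of them. We remove this dependence on $J$. Fix a class $C$, and let
\[
j=\nu(C),\qquad K=\lambda_j(a(C))\ge D_j^{k+1},\qquad K_1=\lfloor K/u_j^{m_j}\rfloor,\qquad K'=\lfloor K/D_j\rfloor\ge D_j^k\ge1 .
\]
Since $|C|\le|T_k|\le m_{e_k}\le m_j$, the map $J\mapsto\langle x(s^\frown J)(i):s\in C,\ i<j\rangle$ on $a(C)$ takes at most $u_j^{m_j}$ values. As $a(C)$ is $u_j^{m_j}K_1$-large, Lemma~\ref{lem:big} gives a $K_1$-large $a'(C)\subseteq a(C)$ on which the map is constant. Write $a'(s)=a'(C)$ for $s\in C$. Note that $K_1\ge K'$, as $D_j\ge u_j^{m_j}$.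

Steps 1--3 do not consult $f$, so by (I3) their outcome depends only on the levels $i<e_k$ of $f$.

\emph{Step 4 (prune using $f$).} Let $e_k\le j<e_{k+1}$. We say when level $j$ \emph{fails}, and bound the probability of failure with respect to level $j$ of $f$, the outcome of Steps 1--3 being fixed. The nodes $s\in T_k$ with $\nu(s)\ne j$ cannot be pruned at level $j$, so for them we simply hope for silence; the nodes with $\nu(s)=j$ are pruned.

\emph{Passive part.} Let $V_j=\{x(s^\frown J)(j):s\in T_k,\ \nu(s)\ne j,\ J\in a'(s)\}$. If $\nu(s)>j$, then $s$ contributes one value, by Step~3. If $\nu(s)<j$, then $s$ contributes at most $|\mathcal J_{\nu(s)}|$ values, where $e_k\le\nu(s)<j$. In both cases $s$ contributes at most $\prod_{e_k\le i<j}|\mathcal J_i|$ values, so $|V_j|\le m_{e_k}\prod_{e_k\le i<j}|\mathcal J_i|=m_j$. The passive part of level $j$ fails if $f_j(y)\ne{?}$ for some $y\in V_j$. This has probability at most $m_j/L_j\le2^{-j}$.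

\emph{Active part.} This concerns only the levels $j=\nu(C)$, for a class $C$ which is then unique. Let $K,K_1,K'$ be as in Step~3, and for $J\in a'(C)$ let $\Gamma(J)=\{x(s^\frown J)(j):s\in C\}$, a set of at most $m_j$ points of $2^{I_j}$. Put
\[
a^f(C)=
\begin{cases}
\{J\in a'(C):f_j(y)={?}\text{ for all }y\in\Gamma(J)\}&\text{if }\beta_k\ne0,\\[2pt]
\{J\in a'(C):f_j(y)=z{\upharpoonright}j\text{ for all }y\in\Gamma(J)\}&\text{if }\beta_k=0.
\end{cases}
\]
The active part of level $j$ fails if $a^f(C)$ is not $K'$-large. We claim that this has probability at most $2^{-j}$.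

Suppose $\beta_k\ne0$. Nothing relates $\dot x{\upharpoonright}I_j$ to $c_{\beta_k}(j)$, which is why we ask for silence. We have $(m_j+1)K'\le(m_j+1)K/D_j\le K/u_j^{m_j}$, and the left side is an integer, so $(m_j+1)K'\le K_1$ and $a'(C)$ is $(m_j+1)K'$-large. By Lemma~\ref{lem:silence}, failure has probability at most $m_j/L_j\le2^{-j}$.

Suppose $\beta_k=0$. For $s\in C$ and $J\in a'(C)$, the condition $p^*_k*(s^\frown J)$ forces $c_0(j)=J$ by Lemma~\ref{lem:basic}(c), and it forces $\dot x{\upharpoonright}I_j\notin c_0(j)$ because it extends $p_0$ and $j\ge n_0$. Hence $\Gamma(J)\cap J=\emptyset$. Mark $y\in2^{I_j}$ if $f_j(y)=z{\upharpoonright}j$, so $\theta=(2^jL_j)^{-1}$, and let $r=(2^jL_j)^{m_j}(l_j+j)K'$. Then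
\[
K'+(r-1)m_j\le K'\bigl(1+m_j(2^jL_j)^{m_j}(l_j+j)\bigr)\le K'(m_j+1)(2^jL_j)^{m_j}(l_j+j+1)=\frac{K'D_j}{u_j^{m_j}}\le\frac K{u_j^{m_j}},
\]
so $K'+(r-1)m_j\le K_1$. Since $\theta^{m_j}r=(l_j+j)K'$, Lemma~\ref{lem:coding} bounds the probability of failure by $2^{l_jK'}\exp(-(l_j+j)K')\le\exp(-jK')\le2^{-j}$.

\emph{End of stage $k$.} Let $a''(C)=a^f(C)$ if the active part of level $\nu(C)$ does not fail, and $a''(C)=a'(C)$ otherwise. In both cases $a''(C)$ is $K'$-large, hence nonempty and of norm at least $k$. Apply Lemma~\ref{lem:prune} to $p_k^*$, $\mathcal F^*$ and the sets $a''(s)=a''(C)$, $s\in C$, to get $p_{k+1}$ and $\mathcal F_{k+1}$. Then (I1) holds by the choice of $e_{k+1}$, (I3) holds since Step~4 consults only the levels $j<e_{k+1}$ of $f$, and (I2) holds since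
\[
|T_{k+1}|\le|T_k|\max_{e_k\le i<e_{k+1}}|\mathcal J_i|\le m_{e_k}\prod_{e_k\le i<e_{k+1}}|\mathcal J_i|=m_{e_{k+1}} .
\]

\medskip\noindent\textbf{Almost every $f$ has finitely many failures.}
For $j\ge n_0$ let $F_j$ be the set of $f$ for which the passive or the active part of level $j$ fails. Let $k$ be the stage with $e_k\le j<e_{k+1}$ in the construction for $f$. If $f'$ agrees with $f$ on the levels $i<j$, then by (I3) the two constructions coincide through Step~3 of stage $k$; in particular $e_k,e_{k+1}$, and hence the stage responsible for $j$, are the same. Once the levels $i<j$ are fixed, failure depends only on level $j$ and has probability at most $2\cdot2^{-j}$. So $F_j$ is clopen of measure at most $2^{1-j}$, and by the Borel--Cantelli lemma almost every $f$ lies in only finitely many $F_j$.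

\medskip\noindent\textbf{Such an $f$ works.}
Fix $f$ and $j_0\ge n_0$ with $f\notin F_j$ for all $j\ge j_0$, and let $q\le p_0\le p$ be given by Lemma~\ref{lem:fusion}. Let $G\ni q$ be generic, $x=\dot x[G]$, $j\ge j_0$ and $e_k\le j<e_{k+1}$. As $\mathcal F_{k+1}$ is a frame for $q$, Lemma~\ref{lem:basic}(b),(d) gives $t=s^\frown J\in T_{k+1}$ with $q*t\in G$, and Lemma~\ref{lem:basic}(e) gives $q*t\le p_{k+1}*t\le p_k^**t$. Hence $x{\upharpoonright}I_j=x(t)(j)$, where $J\in a''(s)\subseteq a'(s)$. If $\nu(s)\ne j$, then $x{\upharpoonright}I_j\in V_j$, so $f_j(x{\upharpoonright}I_j)={?}$. If $\nu(s)=j$, then $J\in a^f(C)$ for the class $C$ of $s$ and $x{\upharpoonright}I_j\in\Gamma(J)$, so $f_j(x{\upharpoonright}I_j)$ is $?$ if $\beta_k\ne0$ and is $z{\upharpoonright}j$ if $\beta_k=0$.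

Thus $f_j(x{\upharpoonright}I_j)\in\{?,z{\upharpoonright}j\}$ for all $j\ge j_0$. For each of the infinitely many $k$ with $\beta_k=0$ and $e_k\ge j_0$, the map $\nu$ is constant on $T_k$, and for $j$ equal to its value the last case occurs whatever the node $s$ is. So $f_j(x{\upharpoonright}I_j)=z{\upharpoonright}j$ for infinitely many $j$. To compute $z(i)$ from $x\oplus f$, search for $j>\max(i,j_0)$ with $f_j(x{\upharpoonright}I_j)\ne{?}$ and output bit $i$ of this string. Hence $q\Vdash z\le_T\dot x\oplus f$.
\end{proof}

\section{The model}\label{sec:model}

Let $V\models\mathrm{ZFC}+\mathrm{CH}$, let $P=P_{\omega_2}$ be the countable support iteration of $Q$ of length $\omega_2$, let $G\subseteq P$ be generic, and let $G_\alpha=G\cap P_\alpha$. We use the following standard facts about countable support iterations; see \cite[Ch.~III]{shelah}, \cite[\S2]{abraham} and \cite{goldstern}.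
\begin{itemize}
\item[(P1)] A countable support iteration of proper forcings is proper. By Lemma~\ref{lem:proper}, applied in each $V^{P_\beta}$, every $P_\alpha$ $(\alpha\le\omega_2)$ is proper.
\item[(P2)] If CH holds and each $\dot Q_\beta$ $(\beta<\omega_2)$ is forced to be proper and of size at most $\aleph_1$, then $P_{\omega_2}$ has the $\aleph_2$-chain condition and $P_\alpha\Vdash\mathrm{CH}$ for $\alpha<\omega_2$. In our case $|Q|\le2^{\aleph_0}$, so the hypothesis on the sizes follows by induction from CH in the intermediate models. By (P1) and (P2), $\omega_1$ is preserved and $\omega_2$ remains a regular cardinal in $V[G]$.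
\item[(P3)] If $\alpha\le\omega_2$ has uncountable cofinality in $V$, every real of $V[G_\alpha]$ lies in $V[G_\beta]$ for some $\beta<\alpha$. Indeed, let $\tau$ be a name for a real. By properness, densely many $q$ are $(N,P_\alpha)$-generic for some countable $N\ni\tau,\alpha$. If such a $q$ is in $G_\alpha$, each bit of $\tau$ is decided by an element of $G_\alpha\cap N$. The support of such an element is a countable set in $N$, hence is contained in $N\cap\alpha\subseteq\beta:=\sup(N\cap\alpha)<\alpha$. So $\tau[G_\alpha]$ can be read off from $G_\beta$.
\item[(P4)] Let $\alpha<\omega_2$, and let $P'$ be the countable support iteration of $Q$ of length $\omega_2$ computed in $V[G_\alpha]$, with coordinates indexed by $[\alpha,\omega_2)$. In $V[G_\alpha]$, the quotient $P/G_\alpha=\{p\in P:p{\upharpoonright}\alpha\in G_\alpha\}$ is forcing equivalent to $P'$; thus $V[G]=V[G_\alpha][H]$ for a $P'$-generic $H$ whose first generic real is $c_\alpha$. The proof is by induction on $\gamma\in[\alpha,\omega_2]$. By the induction hypothesis, $P_\xi$-names translate into $P'_\xi$-names over $V[G_\alpha]$ for $\xi<\gamma$, and translating coordinatewise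 gives coherent embeddings of the quotients $P_\gamma/G_\alpha$ into the $P'_\gamma$. Properness of $P_\alpha$ is what makes the range dense up to equivalence of conditions: the support of $p'\in P'_\gamma$ is countable in $V[G_\alpha]$, so it is covered by a countable set $S\in V$, and translating the coordinates $p'(\xi)$, $\xi\in S$, back into $P_\xi$-names yields a condition of $P_\gamma$ with countable support.
\end{itemize}

To compare null sets in different models we use codes. A \emph{code} is a sequence $\vec\sigma=\langle\sigma_n:n<\omega\rangle$ of finite binary strings with $\sum_n2^{-|\sigma_n|}<\infty$, and $Z_{\vec\sigma}=\{y:y\in[\sigma_n]\text{ for infinitely many }n\}$. Each $Z_{\vec\sigma}$ is null, and every null set is contained in some $Z_{\vec\sigma}$ (concatenate covers of total measure at most $2^{-m}$, $m<\omega$). Codes are reals, and ``$\vec\sigma$ is a code'' and ``$y\in Z_{\vec\sigma}$'' are arithmetical statements, so they are absolute between the models $V[G_\beta]$ and $V[G]$.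

\begin{lemma}[reflection]\label{lem:reflect}
Let $Y\in V[G]$ be non-null in $V[G]$ and let $z\in2^\omega\cap V[G]$. There is $\alpha<\omega_2$ with $z\in V[G_\alpha]$ such that $Y_0=Y\cap V[G_\alpha]$ belongs to $V[G_\alpha]$ and is non-null in $V[G_\alpha]$.
\end{lemma}

\begin{proof}
We define two functions on $\omega_2$: closure under $g$ will put $Y_0$ into $V[G_\alpha]$, and closure under $h$ will make it non-null there. Both rely on CH in the intermediate models.

Let $\dot Y$ be a name for $Y$. In $V$, for $\beta<\omega_2$ let $\langle\dot y_{\beta,\xi}:\xi<\omega_1\rangle$ be $P_\beta$-names forced to enumerate $2^\omega\cap V[G_\beta]$, and let $A_{\beta,\xi}\subseteq P$ be a maximal antichain of conditions deciding ``$\dot y_{\beta,\xi}\in\dot Y$''. Each $A_{\beta,\xi}$ has size at most $\aleph_1$ and supports are countable, so there is $g(\beta)<\omega_2$ with $A_{\beta,\xi}\subseteq P_{g(\beta)}$ for all $\xi<\omega_1$. In $V[G]$, the model $V[G_\beta]$ contains only $\aleph_1$ codes $\vec\sigma$. For each of them pick an element of $Y\setminus Z_{\vec\sigma}$, which by (P3) appears at a stage below $\omega_2$. So there is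 $h(\beta)<\omega_2$ such that $Y\cap V[G_{h(\beta)}]\not\subseteq Z_{\vec\sigma}$ for every code $\vec\sigma\in V[G_\beta]$.

In $V[G]$ choose $\alpha<\omega_2$ of cofinality $\omega_1$, closed under $g$ and $h$, with $z\in V[G_\alpha]$; its cofinality in $V$ is then uncountable as well. We claim that
\[
Y_0=\{\dot y_{\beta,\xi}[G_\beta]:\beta<\alpha,\ \xi<\omega_1,\ \text{some }p\in A_{\beta,\xi}\cap G_\alpha\text{ forces }\dot y_{\beta,\xi}\in\dot Y\}.
\]
The right side is contained in $Y_0$. Conversely, by (P3) each $y\in Y_0$ is $\dot y_{\beta,\xi}[G_\beta]$ for some $\beta<\alpha$ and $\xi<\omega_1$; the filter $G$ meets $A_{\beta,\xi}$ in a condition $p\in P_{g(\beta)}\subseteq P_\alpha$, and $p$ decides positively because $y\in Y$. The right side is defined from $G_\alpha$ and objects of $V$, so $Y_0\in V[G_\alpha]$. Finally, every code $\vec\sigma\in V[G_\alpha]$ lies in some $V[G_\beta]$, $\beta<\alpha$, by (P3), and $h(\beta)<\alpha$, so $Y_0\not\subseteq Z_{\vec\sigma}$. Hence $Y_0$ is non-null in $V[G_\alpha]$.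
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If ZFC is consistent, so is ZFC+CH, and hence so is the theory of $V[G]$. It suffices to verify the statement in $V[G]$. Let $X,Y\in V[G]$ be non-null and $z\in2^\omega\cap V[G]$, and fix $\alpha$ and $Y_0$ as in Lemma~\ref{lem:reflect}. Since $N_{c_\alpha}$ is null and $X$ is not, pick $x\in X\setminus N_{c_\alpha}$. By Lemma~\ref{lem:Nc}, applied over $V[G_\alpha]$, we have $2^\omega\cap V[G_\alpha]\subseteq N_{c_\alpha}$, so $x\notin V[G_\alpha]$.

Work in $V[G_\alpha]$ with $P'$ and $H$ as in (P4). Let $\dot x$ be a $P'$-name for $x$ and let $p\in H$ force $\dot x\notin N_{c_\alpha}$. Let $\Delta$ be the set of $q\in P'$ such that $q\Vdash z\le_T\dot x\oplus y$ for some $y\in Y_0\setminus\{z\}$; it belongs to $V[G_\alpha]$ because $Y_0$ and $z$ do. Given $p'\le p$, Proposition~\ref{prop:key}, applied in $V[G_\alpha]$, shows that for almost every $f$ some $q\le p'$ forces $z\le_T\dot x\oplus f$. The set $Y_0\setminus\{z\}$ is non-null in $V[G_\alpha]$, so it contains such an $f$. Hence $\Delta$ is dense below $p$, and by genericity there is $y\in Y_0\setminus\{z\}\subseteq Y$ with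 $z\le_Tx\oplus y$. Finally $x\ne y$ and $x\ne z$, because $y,z\in V[G_\alpha]$ and $x\notin V[G_\alpha]$.
\end{proof}

\begin{remark}
The two sets play different roles. The set $Y$ is used through its trace $Y_0$, which is non-null only in $V[G_\alpha]$: in $V[G]$ it is contained in the null set $N_{c_\alpha}$. The set $X$ is used only to find a point outside that same null set.
\end{remark}

\begin{thebibliography}{9}

\bibitem{abraham}
Abraham, \emph{Proper Forcing}, Handbook of Set Theory.

\bibitem{goldstern}
Goldstern, \emph{Tools for your forcing construction}.

\bibitem{shelah}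
Shelah, \emph{Proper and Improper Forcing}.

\bibitem{tibc}
\emph{Turing independence and Baire category},
\texttt{http://home.iitk.ac.in/\textasciitilde krashu/tibc.pdf}.

\end{thebibliography}
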